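\title{Turing equivalence on the minimal degrees is not weakly universal}

\begin{abstract}
We prove that the restriction of Turing equivalence to the reals of minimal Turing degree is not a weakly universal countable Borel equivalence relation. More generally, if Turing equivalence restricted to a Borel set $A$ is weakly universal, then for every $n$ some real $z\in A$ bounds a chain of $n$ degrees strictly between $\mathbf 0$ and the degree of $z$. The tool is a fault-tolerant averaging procedure on the Bernoulli shift of the free group $F_2$. If an injective Borel map $f$ sends orbits into Turing degrees, then almost every $f(y)$ computes one fixed point of the Hilbert cube, and this point roughly records the distribution of $f$.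
\end{abstract}

\section{The problem and the results}\label{sec:intro}

We identify subsets of $\mathbb N$ with points of Cantor space $2^{\mathbb N}$, and call them reals. We write $z\le_T z'$ if $z$ is computable with oracle $z'$, and $z\equiv_T z'$ if each is computable from the other. The $\equiv_T$-classes are the Turing degrees, and $\mathbf 0$ is the degree of the computable reals. A degree $\mathbf d$ is \emph{minimal} if $\mathbf d\ne\mathbf 0$ and no degree lies strictly between $\mathbf 0$ and $\mathbf d$. Let
\[
M=\{z\in 2^{\mathbb N} : z \text{ has minimal degree}\}.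
\]

An equivalence relation $E$ on a standard Borel space $X$ is \emph{countable Borel} if it is a Borel subset of $X\times X$ and all its classes are countable. The relation $\equiv_T$ is an example, because there are only countably many programs. The set $M$ is Borel: $z\in M$ if and only if $z$ is not computable and every real computed from $z$ by some program is either computable or computes $z$, and all quantifiers here range over programs and natural numbers. So the restriction $\equiv_T\upharpoonright M$ is again a countable Borel equivalence relation.

Let $E,F$ be countable Borel equivalence relations on $X,Y$. A \emph{homomorphism} from $E$ to $F$ is a map $f:X\to Y$ such that $x\mathrel{E}x'$ implies $f(x)\mathrel{F}f(x')$. We write $E\le^w_B F$, and say that $E$ is \emph{weakly Borel reducible} to $F$, if there is a countable-to-one Borel homomorphism from $E$ to $F$. Such a map assigns an $F$-class to each $E$-class, and each $F$-class is assigned to only countably many $E$-classes; so $F$-classes serve as invariants that classify $E$ up to countable ambiguity. The condition on the fibers is what gives the notion content, since a constant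 map is a homomorphism. The relation $F$ is \emph{weakly universal} if $E\le^w_B F$ for every countable Borel equivalence relation $E$.

\begin{example}\label{ex:universal}
The relation $\equiv_T$ is weakly universal. Let $E$ be a countable Borel equivalence relation on $X$, which we may take to be a Borel subset of $2^{\mathbb N}$. By the Lusin--Novikov theorem (recalled in Section~\ref{sec:background}), $E$ is the union of the graphs of Borel partial maps $g_0,g_1,\dots$, which we extend by the identity to total maps $X\to X$. For a finite sequence $\sigma=(i_1,\dots,i_n)$ let $g_\sigma=g_{i_1}\circ\dots\circ g_{i_n}$, and let $f(x)$ be the real whose column number $\sigma$ is $g_\sigma(x)$. The column of the empty sequence is $x$, so $f$ is injective. If $x'=g_i(x)$, then column $\sigma$ of $f(x')$ is column $(\sigma,i)$ of $f(x)$, so $f(x')\le_T f(x)$. Since $E$ is symmetric, $f$ is a homomorphism.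
\end{example}

It is natural to ask which Borel sets $A\subseteq 2^{\mathbb N}$ retain this property. The reals used in Example~\ref{ex:universal} are joins that carry a whole $E$-class as their columns, and a real of minimal degree is at the opposite extreme: whatever it computes is either computable or as complicated as itself. One would guess that $M$ is too thin, and this is the conjecture posed in \cite[Conjecture 5.1]{CB}: \emph{the relation $\equiv_T\upharpoonright M$ is not weakly universal}. The difficulty is that a weak reduction need not look like a join. It is an arbitrary Borel map, and the program that computes $f(x')$ from $f(x)$ may depend on $x$ and $x'$ in an arbitrary Borel way. Nor does the simplest relation give an obstruction: equality $\Delta$ on $2^{\mathbb N}$ weakly reduces to $\equiv_T\upharpoonright A$ for every uncountable Borel set $A$, since $A$ contains a homeomorphic copy of $2^{\mathbb N}$. An obstruction must come from the way the classes of $E$ are spread over the space.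

Let $\Gamma=F_2$ be the free group on $s_1,s_2$. For $m\ge1$ let $Y_m=(2^m)^\Gamma$, with the shift action $(\gamma y)(\xi)=y(\gamma^{-1}\xi)$ and the uniform product measure $\mu$. Let $E_\Gamma$ be the orbit equivalence relation on $Y_1$. For $n\ge1$ define the countable Borel equivalence relation $E_n=\Delta\times E_\Gamma^{\,n}$ on $2^{\mathbb N}\times Y_1^{\,n}$ by
\[
(x,y_1,\dots,y_n)\mathrel{E_n}(x',y'_1,\dots,y'_n)\iff x=x'\text{ and } y_i\mathrel{E_\Gamma}y'_i\text{ for all } i .
\]
Thus $E_1$ consists of uncountably many disjoint copies of the Bernoulli shift.

\begin{theorem}\label{thm:main}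
$E_1\not\le^w_B{\equiv_T\upharpoonright M}$. Hence $\equiv_T\upharpoonright M$ is not weakly universal.
\end{theorem}

\begin{theorem}\label{thm:chain}
Let $n\ge1$, let $A\subseteq2^{\mathbb N}$ be Borel, and suppose that $E_n\le^w_B{\equiv_T\upharpoonright A}$. Then for some $z\in A$ there is a chain $\emptyset<_TB_1<_T\dots<_TB_n<_Tz$. Consequently, if $\equiv_T\upharpoonright A$ is weakly universal, then for every $n$ some $z\in A$ bounds a chain of $n$ degrees strictly between $\mathbf 0$ and the degree of $z$.
\end{theorem}

The proofs are in ZFC and do not use Martin's Conjecture.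

The model to keep in mind is the homomorphism $f(x,y)=x\oplus y$ from $E_1$ to $\equiv_T$. Its values compute the label $x$ of the copy. If $x$ is not computable, then $\emptyset<_Tx<_Tx\oplus y$ for all but the countably many $y$ with $y\le_Tx$, so these values are not minimal. We show that every weak reduction $f$ of $E_1$ behaves in this way: almost every $f(x,y)$ computes a point $c(x)$ of the Hilbert cube $[0,1]^{\mathbb N}$ that depends only on $x$ and determines $x$. The point $c(x)$ is obtained by averaging over the orbit of $y$. Section~\ref{sec:uniform} does this in the case where the reductions between the values of $f$ are uniform, and states the general result, Proposition~\ref{prop:key}. Sections~\ref{sec:stat} and~\ref{sec:proof} prove it, and Section~\ref{sec:theorems} derives the theorems.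

\section{Background}\label{sec:background}

\subsection{Computations and names}
Let $\Phi_e^z$ be the partial function computed by the $e$th program with oracle $z$. We write $\Phi^z_e=z'$ if the program halts on every input $n$ with output $z'(n)$; thus $z'\le_Tz$ means that $\Phi^z_e=z'$ for some $e$. The join $x\oplus y$ has $x$ on the even and $y$ on the odd positions. Pairs of natural numbers, rationals and elements of $\Gamma$ are coded by natural numbers in the usual way. We fix an effective list $(C_j)_{j\in\mathbb N}$ of all clopen subsets of $2^{\mathbb N}$, that is, of all finite unions of cylinders, so that $1_{C_j}(z)$ is computable from $z$ uniformly in $j$.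

A \emph{name} of a point $c=(c^j)_{j}\in[0,1]^{\mathbb N}$ is a function $p:\mathbb N^2\to\mathbb Q$ with $|p(j,k)-c^j|\le2^{-k}$ for all $j,k$. For $b\in 2^{\mathbb N}$, the point $c$ is \emph{$b$-computable} if it has a name $p\le_Tb$, and \emph{computable} if it has a computable name. A name determines its point, so only countably many points are $b$-computable.

We shall find a noncomputable point $c$ such that many reals $z$ compute a name $p_z$ of $c$. This alone does not contradict minimality, since $p_z$ varies with $z$ and may be equivalent to $z$. We need one noncomputable \emph{set} below all names. If some coordinate $c^j$ is a noncomputable number, then it is irrational and the set $\{q\in\mathbb Q:q<c^j\}$ will do. The remaining case, in which every coordinate is computable but not uniformly in $j$, is covered by a theorem of Miller. A name of $h\in C[0,1]$ is a sequence $(q_k)$ of polygonal functions with rational vertices such that $\|q_k-h\|_\infty\le2^{-k}$. (Rational polynomials give the same notion, since an approximation of either kind to a function of the other kind can be found by search.)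

\begin{theorem}[Miller \cite{Miller}]\label{thm:miller}
If $h\in C[0,1]$ has no computable name, then there is a noncomputable $D\subseteq\mathbb N$ computable from every name of $h$.
\end{theorem}

We also use the relativization of this theorem to an oracle $b$: if $h$ has no $b$-computable name, then there is $D\not\le_Tb$ with $D\le_Tq\oplus b$ for every name $q$ of $h$. It is needed only for Theorem~\ref{thm:chain} with $n\ge2$.

\begin{corollary}\label{cor:miller}
If $c\in[0,1]^{\mathbb N}$ is not $b$-computable, then there is $D\not\le_Tb$ with $D\le_Tp\oplus b$ for every name $p$ of $c$.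
\end{corollary}

\begin{proof}
Let $h_c(0)=0$ and $h_c(2^{-j})=2^{-j}c^j$, and let $h_c$ be linear on each interval $[2^{-j-1},2^{-j}]$. It is continuous at $0$ because $0\le h_c\le2^{-j}$ on $[0,2^{-j}]$. It suffices to show that names of $c$ and of $h_c$ compute each other. From a name $(q_k)$ of $h_c$ we get the name $p(j,k)=2^jq_{j+k}(2^{-j})$ of $c$. From a name $p$ of $c$, let $q_k$ be the polygon with vertices $(0,0)$ and $(2^{-j},2^{-j}p(j,k))$ for $j\le k+2$. On $[2^{-k-2},1]$ the functions $q_k$ and $h_c$ have the same nodes and differ there by at most $2^{-k}$. On $[0,2^{-k-2}]$ we have $|q_k|\le2\cdot2^{-k-2}$ and $|h_c|\le2^{-k-2}$, so they differ by less than $2^{-k}$.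
\end{proof}

\subsection{Borel sets}
We use two theorems from \cite{Kechris}. The \emph{Lusin--Souslin theorem} says that the image of a Borel set under an injective Borel map between standard Borel spaces is Borel. The \emph{Lusin--Novikov theorem} says that a Borel set $R\subseteq Z\times X$ whose sections $\{x:(z,x)\in R\}$ are all countable is a countable union of graphs of Borel partial functions from $Z$ to $X$. We also use regularity: for a finite Borel measure $\lambda$ on $2^{\mathbb N}$, a Borel set $D$ and $\varepsilon>0$, there is a clopen set $C$ with $\lambda(C\triangle D)<\varepsilon$.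

\begin{lemma}\label{lem:inj}
If $f:X\to2^{\mathbb N}$ is Borel and countable-to-one, then there is an injective Borel $f':X\to2^{\mathbb N}$ with $f'(x)\equiv_Tf(x)$ for all $x$.
\end{lemma}

\begin{proof}
Cover $\{(z,x):f(x)=z\}$ by Borel graphs $G_0,G_1,\dots$ of partial functions, and let $X_i$ be the set of $x$ such that $i$ is least with $(f(x),x)\in G_i$. The sets $X_i$ form a Borel partition of $X$, and $f$ is injective on each of them. For $x\in X_i$ let $f'(x)$ be the string $0^i1$ followed by $f(x)$.
\end{proof}

\subsection{The spectral gap}
Let $S=\{s_1^{\pm1},s_2^{\pm1}\}$, and let $\lambda$ be the left regular representation of $\Gamma$, given on the standard basis of $\ell^2(\Gamma)$ by $\lambda(s)\mathbf e_\gamma=\mathbf e_{s\gamma}$.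

\begin{theorem}[Kesten \cite{Kesten}]\label{thm:kesten}
The operator $\frac14\sum_{s\in S}\lambda(s)$ on $\ell^2(\Gamma)$ has norm $\sqrt3/2$.
\end{theorem}

On $L^2(Y_m,\mu)$ consider the averaging operator $(P\varphi)(y)=\frac14\sum_{s\in S}\varphi(sy)$. Its $n$th power averages over the $4^n$ words $w$ of length $n$ in $S$: $(P^n\varphi)(y)=4^{-n}\sum_w\varphi(wy)$. Here words need not be reduced, and $wy$ means the action of the group element that $w$ represents.

\begin{lemma}\label{lem:gap}
For $\varphi\in L^2(Y_m)$ and $n\ge0$ we have $\|P^n\varphi-\int\varphi\|_2\le(\sqrt3/2)^n\|\varphi-\int\varphi\|_2$. The action is ergodic: every invariant Borel set is null or conull.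
\end{lemma}

\begin{proof}
For a finite set $H\subseteq\Gamma\times\{1,\dots,m\}$ let $\chi_H(y)=\prod_{(\xi,i)\in H}(-1)^{y(\xi)_i}$. These Walsh functions, with $H\ne\emptyset$, form an orthonormal basis of the space $L^2_0$ of functions with mean zero. We have $\chi_H(sy)=\chi_{s^{-1}H}(y)$, where $\Gamma$ translates the first coordinate. The action of $\Gamma$ on finite nonempty sets $H$ is free: if $\gamma H=H$, then $\gamma$ permutes $H$, so some positive power $\gamma^k$ fixes an element of $H$, so $\gamma^k=1$, and $\gamma=1$ because $\Gamma$ has no torsion. Hence for each orbit $\Gamma H_0$ the map $\chi_{\gamma H_0}\mapsto\mathbf e_\gamma$ identifies the closed span of the orbit with $\ell^2(\Gamma)$, and it turns $P$ into $\frac14\sum_s\lambda(s^{-1})=\frac14\sum_s\lambda(s)$. So $P$ has norm at most $\sqrt3/2$ on $L^2_0$, and it fixes the constants. If $D$ is invariant, then $P$ fixes $1_D-\mu(D)\in L^2_0$, which must therefore vanish almost everywhere.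
\end{proof}

From now on $Y$ denotes an invariant conull Borel subset of some $Y_m$, for instance $Y_m$ itself. Lemma~\ref{lem:gap} holds on $Y$. A map $f:Y\to2^{\mathbb N}$ is \emph{degree-invariant} if $f(\gamma y)\equiv_Tf(y)$ for all $\gamma\in\Gamma$ and $y\in Y$.

\section{Averaging along an orbit}\label{sec:uniform}

Let $f:Y\to2^{\mathbb N}$ be Borel and degree-invariant, and let $\nu=f_*\mu$ be its distribution, $\nu(C)=\mu(f^{-1}(C))$. The real $f(y)$ computes every $f(\gamma y)$, and by the spectral gap these reals are a good sample of $\nu$. So $f(y)$ ought to be able to estimate $\nu$.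

\begin{example}[the uniform case]\label{ex:uniform}
Suppose that there are four programs $e_s$, $s\in S$, with $\Phi_{e_s}^{f(y)}=f(sy)$ for all $y$. Composing them, $f(y)$ computes $f(wy)$ uniformly in the word $w$. Put $\varphi_j=1_{C_j}\circ f$. Then $f(y)$ computes, uniformly in $j$ and $n$, the rational number $(P^n\varphi_j)(y)$, the fraction of words $w$ of length $n$ with $f(wy)\in C_j$. An indicator function has standard deviation at most $\frac12$, so Lemma~\ref{lem:gap} and Chebyshev's inequality give
\[
\mu\{|P^n\varphi_j-\nu(C_j)|>2^{-k}\}\le4^k\cdot\tfrac14\left(\tfrac34\right)^n .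
\]
Since $(3/4)^3<1/2$, the choice $n(j,k)=3(j+3k+1)$ makes the right side at most $2^{-j-k-3}$, and these bounds sum to $\frac12$. So for a set of $y$ of measure at least $\frac12$, the function $(j,k)\mapsto(P^{n(j,k)}\varphi_j)(y)$ is a name of the point $c=(\nu(C_j))_j$. The set of $y$ such that $f(y)$ computes some name of $c$ is invariant, hence conull.

For $f(y)=y$ on $Y_1$, identified with $2^{\mathbb N}$, the point $c$ is computable and we learn nothing; this is why $E_1$ has uncountably many copies of the shift. For $f(y)=x\oplus y$ and $C_j=\{z:z(2i)=1\}$ we have $c^j=x(i)$, so averaging recovers the label $x$.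
\end{example}

In general the program that computes $f(sy)$ from $f(y)$ depends on $y$. A finite table, read off from finitely many bits of the oracle, gives the right program outside a set of measure $\varepsilon$. But a word of length $n$ uses the table $n$ times, and the bound $n\varepsilon$ for the chance of an error is useless when $n$ is large. A wrong program may run forever or return false bits, and the machine cannot recognize either event. We therefore replace the long average by a recursion. At each level the machine uses the table once, calls itself on $K$ neighbors in the orbit, does not wait for the slowest answers, and combines the answers by a statistic that tolerates a small fraction of garbage. The limit is no longer $\nu(C_j)$, but it still tells whether $\nu(C_j)$ is near $0$ or near $1$.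

\begin{proposition}\label{prop:key}
Let $f:Y\to2^{\mathbb N}$ be Borel, injective and degree-invariant, and let $\nu=f_*\mu$. There is a point $c\in[0,1]^{\mathbb N}$ such that
\begin{enumerate}
\item[(1)] for $\mu$-almost every $y$, the real $f(y)$ computes a name of $c$;
\item[(2)] for all $j$, if $\nu(C_j)<\frac1{10}$ then $c^j\le\frac16$, and if $\nu(C_j)>\frac9{10}$ then $c^j\ge\frac56$.
\end{enumerate}
\end{proposition}

\section{Two robust statistics}\label{sec:stat}

Suppose that the correct values of $K$ samples lie in an interval $J$ of length $\ell$, and that a fraction $\alpha$ of the samples has been replaced by arbitrary numbers in $[0,1]$. We want an estimate whose error is a small multiple of $\ell$, so that repeating the step shrinks the interval geometrically. The mean fails, because the garbage can move it by about $\alpha$ however small $\ell$ is. The median stays in $J$, but it is unstable: if half of the values are at each end of $J$, then changing one value can move it by $\ell$. The trimmed mean has neither defect.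

Let $K$ be divisible by $4$. For $v\in[0,1]^K$ with coordinates in increasing order $v_{(1)}\le\dots\le v_{(K)}$, put
\[
\operatorname{tm}(v)=\frac2K\sum_{i=K/4+1}^{3K/4}v_{(i)},\qquad\operatorname{med}(v)=v_{(K/2)} .
\]
For a probability law $\rho$ on a compact interval $J$, let $F_\rho(t)=\rho((-\infty,t])$ be its distribution function, and let $Q_\rho(u)=\min\{t:F_\rho(t)\ge u\}$ for $0<u<1$ be its quantile function. Then $Q_\rho$ takes values in $J$, and $Q_\rho(u)\le t$ if and only if $u\le F_\rho(t)$. Put $\operatorname{tm}(\rho)=2\int_{1/4}^{3/4}Q_\rho(u)\,du\in J$. If $\rho$ is the empirical law of $v$, which gives mass $1/K$ to each coordinate, then $Q_\rho=v_{(i)}$ on $(\frac{i-1}K,\frac iK]$, so $\operatorname{tm}(\rho)=\operatorname{tm}(v)$.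

\begin{lemma}\label{lem:stat}
Let $J$ be a compact interval of length $\ell$.
\begin{enumerate}
\item[(a)] If $v,g\in[0,1]^K$ differ in at most $q\le K/4$ coordinates and all coordinates of $g$ lie in $J$, then $|\operatorname{tm}(v)-\operatorname{tm}(g)|\le\frac{2q}K\ell$.
\item[(b)] If $\rho,\rho'$ are laws on $J$, then $|\operatorname{tm}(\rho)-\operatorname{tm}(\rho')|\le2\int_J|F_\rho(t)-F_{\rho'}(t)|\,dt$.
\item[(c)] If fewer than $K/2$ coordinates of $v$ lie outside $J$, then $\operatorname{med}(v)\in J$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We may take $q$ to be the number of coordinates in which $v$ and $g$ differ. For $i\le K-q$, at least $i+q$ coordinates of $g$ are at most $g_{(i+q)}$, and $v$ agrees with $g$ on at least $i$ of these, so $v_{(i)}\le g_{(i+q)}$. Exchanging the roles of $v$ and $g$ gives $g_{(i-q)}\le v_{(i)}$ for $i>q$. Both inequalities apply to all $i$ with $K/4<i\le 3K/4$, since $q\le K/4$. Summing and canceling common terms,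
\[
\sum_{i=K/4-q+1}^{K/4}g_{(i)}-\sum_{i=3K/4-q+1}^{3K/4}g_{(i)}\ \le\sum_{i=K/4+1}^{3K/4}\bigl(v_{(i)}-g_{(i)}\bigr)\le\sum_{i=3K/4+1}^{3K/4+q}g_{(i)}-\sum_{i=K/4+1}^{K/4+q}g_{(i)} .
\]
Each outer expression is a sum of $q$ differences of points of $J$, so its absolute value is at most $q\ell$.

(b) The left side is at most $2\int_0^1|Q_\rho-Q_{\rho'}|\,du$. Let $R$ be the set of $(u,t)\in(0,1)\times\mathbb R$ for which exactly one of $Q_\rho(u)\le t$ and $Q_{\rho'}(u)\le t$ holds; equivalently, exactly one of $u\le F_\rho(t)$ and $u\le F_{\rho'}(t)$ holds. The section of $R$ at $u$ has length $|Q_\rho(u)-Q_{\rho'}(u)|$, and the section at $t$ has length $|F_\rho(t)-F_{\rho'}(t)|$, which vanishes for $t\notin J$. By Fubini's theorem $\int_0^1|Q_\rho-Q_{\rho'}|\,du=\int_J|F_\rho-F_{\rho'}|\,dt$.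

(c) If $v_{(K/2)}$ were to the left of $J$, so would be $K/2$ coordinates; if it were to the right, so would be $K/2+1$ coordinates.
\end{proof}

\section{Fault-tolerant averaging: proof of Proposition~\ref{prop:key}}\label{sec:proof}

\subsection{Constants}
Fix $r$ with $\theta:=(\sqrt3/2)^r\le10^{-5}$. Let $\mathcal W=S^r$ be the set of words of length $r$, let $K=|\mathcal W|=4^r$, and let $T=P^r$. For a set $W\subseteq Y$, the number $T1_W(y)$ is the fraction of words $w\in\mathcal W$ with $wy\in W$. Put
\[
\alpha=\tfrac1{100},\qquad\varepsilon=\tfrac\alpha4=\tfrac1{400},\qquad\eta=\tfrac\theta\alpha\le10^{-3}.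
\]
Here $\alpha$ is the tolerated fraction of bad neighbors, $\varepsilon$ bounds the measure of the set on which the table is wrong, and $\eta$ will bound the measure of the set on which an estimate is wrong. The next lemma is the main use of the spectral gap: few points have many neighbors in a small set.

\begin{lemma}\label{lem:half}
If $W\subseteq Y$ is Borel and $\mu(W)\le\alpha/2$, then $\mu\{T1_W>\alpha\}\le\frac12\mu(W)$.
\end{lemma}

\begin{proof}
If $T1_W(y)>\alpha$ then $|T1_W(y)-\mu(W)|>\alpha/2$. By Lemma~\ref{lem:gap}, $\|T1_W-\mu(W)\|_2^2\le\theta^2\mu(W)$. Chebyshev's inequality bounds the measure in question by $4\theta^2\alpha^{-2}\mu(W)$, and $4\theta^2\alpha^{-2}\le4\cdot10^{-6}$.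
\end{proof}

\subsection{The finite table}
For $w\in\mathcal W$ let $e_w(y)$ be the least $e$ with $\Phi_e^{f(y)}=f(wy)$, which exists by degree-invariance. The map $e(y)=(e_w(y))_{w\in\mathcal W}$ is Borel, with values in the countable set $\mathbb N^{\mathcal W}$. A machine sees $f(y)$ and not $y$, and here injectivity enters: the sets $D_\tau=f(e^{-1}(\tau))$, $\tau\in\mathbb N^{\mathcal W}$, are pairwise disjoint, they are Borel by the Lusin--Souslin theorem, and $e(y)=\tau$ if and only if $f(y)\in D_\tau$. Choose $\tau_1,\dots,\tau_N$ with $\nu(\bigcup_iD_{\tau_i})>1-\varepsilon/2$, and clopen sets $D'_i$ with $\nu(D'_i\triangle D_{\tau_i})<\varepsilon/(2N)$. Let $\kappa(z)=\tau_i$ for the least $i$ with $z\in D'_i$, and $\kappa(z)=\tau_1$ if there is none. The function $\kappa$ depends on finitely many bits of $z$, so it is computable. If $z\in D_{\tau_i}$ lies in none of the $N$ symmetric differences, then $D'_i$ is the only one of the clopen sets that contains $z$, so $\kappa(z)=\tau_i$. Hence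
\[
V_0=\{y\in Y:\kappa(f(y))\ne e(y)\}
\]
has measure less than $\varepsilon$. Let $\Psi_w(z)=\Phi^z_{\kappa(z)_w}$, a partial function computed from $z$ by a fixed program. Then
\begin{equation}\label{eq:table}
y\notin V_0\ \Longrightarrow\ \Psi_w(f(y))=f(wy)\text{ for all }w\in\mathcal W .
\end{equation}

\subsection{The bad hull}
A recursive computation started at $y$ needs most neighbors $wy$ to be outside $V_0$, most neighbors of those to be outside $V_0$, and so on to every depth. So we enlarge $V_0$ to a set whose complement is closed under passing to most neighbors. Let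
\[
V_{i+1}=V_0\cup\{T1_{V_i}>\alpha\},\qquad V=\bigcup_iV_i .
\]
The sets $V_i$ increase: $V_0\subseteq V_1$, and $V_{i-1}\subseteq V_i$ gives $T1_{V_{i-1}}\le T1_{V_i}$ and so $V_i\subseteq V_{i+1}$. By induction $\mu(V_i)\le2\varepsilon=\alpha/2$, because Lemma~\ref{lem:half} gives $\mu(V_{i+1})\le\varepsilon+\frac12\cdot2\varepsilon$. Hence $\mu(V)\le\frac1{200}$. If $y\notin V$, then $T1_{V_i}(y)\le\alpha$ for every $i$, and $T1_V(y)$ is the limit of these finite averages. Therefore
\begin{equation}\label{eq:hull}
y\notin V\ \Longrightarrow\ y\notin V_0\text{ and at most }\alpha K\text{ words }w\text{ have }wy\in V .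
\end{equation}

\begin{remark}\label{rem:Z}
This step fails for the shift of $\mathbb Z$ on $2^{\mathbb Z}$ with $S=\{\pm1\}$. Take $L\ge r$, and let $V_0$ be the set of $y$ that vanish on some block of $L$ consecutive positions containing $0$. Then $\mu(V_0)\le L2^{-L}$, and almost every orbit meets $V_0$ in $L$ consecutive points. At most half of the words of length $r$ have sum $0$, so at least a quarter have negative sum and at least a quarter have positive sum. Hence a point adjacent to a run of at least $r$ points of $V_i$ lies in $V_{i+1}$, the run grows to fill the orbit, and $V$ is conull.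
\end{remark}

\subsection{The machines}
An \emph{estimator} is an oracle program $U$ without input whose output $U(z)$, if it halts, is a rational number in $[0,1]$. Given $U$ and $w\in\mathcal W$, let $U\circ\Psi_w$ be the program that, with oracle $z$, runs $U$ and, whenever $U$ asks for bit $n$ of its oracle, suspends $U$ until $\Psi_w(z)(n)$ has been computed and is a bit. If $\Psi_w(z)=z'$ is total, then this simulation passes through the same states of $U$ as the run of $U$ on $z'$, only more slowly; so it halts if and only if $U(z')$ does, with the same output.

Let $U^*$ be the following program with oracle $z$. At stage $1,2,\dots$ run one more step of each of the $K$ programs $U\circ\Psi_w$. At the first stage at which at least $(1-\alpha)K$ of them have halted, output the vector $(v_w)_{w\in\mathcal W}$, where $v_w$ is the output of $U\circ\Psi_w$ if it has halted by then, and $v_w=0$ otherwise. Call $U$ \emph{good} if $U(f(y))$ halts for all $y\notin V$.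

\begin{lemma}\label{lem:star}
Let $U$ be good and $y\notin V$. Then $U^*(f(y))$ halts, and for all but at most $2\alpha K$ words $w$ we have $wy\notin V$ and $v_w=U(f(wy))$.
\end{lemma}

\begin{proof}
By \eqref{eq:hull} and \eqref{eq:table}, for every $w$ the program $U\circ\Psi_w$ with oracle $f(y)$ simulates $U$ on $f(wy)$. At least $(1-\alpha)K$ words have $wy\notin V$, and for these the simulation halts; so $U^*(f(y))$ halts. A word can violate the conclusion only if $wy\in V$ or its simulation has not halted at the final stage, and each of these happens for at most $\alpha K$ words.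
\end{proof}

Define estimators by recursion:
\[
U^j_0(z)=1_{C_j}(z),\qquad U^j_{k+1}=\operatorname{tm}\circ(U^j_k)^*,\qquad U^j_{k,0}=U^j_k,\qquad U^j_{k,l+1}=\operatorname{med}\circ(U^j_{k,l})^* .
\]
A program for $U^*$ is obtained computably from a program for $U$, so these programs are computable from $j,k,l$. By Lemma~\ref{lem:star} and induction they are all good. Write $u^j_k(y)=U^j_k(f(y))$ and $u^j_{k,l}(y)=U^j_{k,l}(f(y))$; these are Borel functions on $Y\setminus V$. The machines know $\kappa$, $r$ and $\alpha$ and nothing else. The set $V$ and the numbers $c^j_k$ below appear only in the analysis.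

\subsection{Contraction to a value independent of $y$}
Let $\delta_k=\frac124^{-k}$. Each round of the trimmed mean shrinks by a factor $4$ the interval in which most estimates lie.

\begin{lemma}\label{lem:contract}
Fix $j$ and omit it from the notation. There are numbers $c_k\in[0,1]$ with $c_0=\frac12$ and $|c_{k+1}-c_k|\le\delta_k$ such that the sets
\[
W_k=\{y\notin V:|u_k(y)-c_k|>\delta_k\}
\]
satisfy $\mu(W_k)\le\eta$. Moreover, $c_1=0$ if $\nu(C_j)<\frac1{10}$, and $c_1=1$ if $\nu(C_j)>\frac9{10}$.
\end{lemma}

\begin{proof}
Since $u_0\in\{0,1\}$ and $\delta_0=\frac12$, we have $W_0=\emptyset$. Suppose that $c_k$ is given with $\mu(W_k)\le\eta$. Let $J=[c_k-\delta_k,c_k+\delta_k]$, of length $\ell=2\delta_k$. We compare the machine with an idealized function that has no outliers: let $g=u_k$ off $V\cup W_k$ and $g=c_k$ on $V\cup W_k$. Then $g$ is Borel, defined on all of $Y$, with values in $J\cap[0,1]$. Let $\rho$ be the law of $g$ under $\mu$, and put $c_{k+1}=\operatorname{tm}(\rho)\in J\cap[0,1]$.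

For $y\in Y$ let $\rho_y$ be the empirical law of the vector $\mathbf g(y)=(g(wy))_{w\in\mathcal W}$. Its distribution function is $F_{\rho_y}(t)=T1_{\{g\le t\}}(y)$, while $F_\rho(t)=\mu\{g\le t\}$. Consider the conditions
\[
\text{(i)}\quad T1_{W_k}(y)\le\alpha,\qquad\qquad\text{(ii)}\quad\int_J|F_{\rho_y}(t)-F_\rho(t)|\,dt\le\alpha\ell .
\]
Let $y\notin V$ satisfy both, and let $v=U_k^*(f(y))$, so that $u_{k+1}(y)=\operatorname{tm}(v)$. By Lemma~\ref{lem:star} and (i), all but at most $3\alpha K\le K/4$ words have $wy\notin V\cup W_k$ and $v_w=u_k(wy)=g(wy)$. Lemma~\ref{lem:stat}(a) gives $|\operatorname{tm}(v)-\operatorname{tm}(\mathbf g(y))|\le6\alpha\ell$. Lemma~\ref{lem:stat}(b) and (ii) give $|\operatorname{tm}(\mathbf g(y))-c_{k+1}|\le2\alpha\ell$. Hence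
\[
|u_{k+1}(y)-c_{k+1}|\le8\alpha\ell=0.16\,\delta_k\le\delta_{k+1},
\]
and $W_{k+1}$ is contained in the set where (i) or (ii) fails. Since $\eta\le\alpha/2$, Lemma~\ref{lem:half} shows that (i) fails on a set of measure at most $\eta/2$. For (ii), Fubini's theorem, the inequality $\|\cdot\|_1\le\|\cdot\|_2$ and Lemma~\ref{lem:gap} give
\[
\int_Y\int_J|F_{\rho_y}(t)-F_\rho(t)|\,dt\,d\mu(y)\le\int_J\bigl\|T1_{\{g\le t\}}-\mu\{g\le t\}\bigr\|_2\,dt\le\frac{\theta\ell}2 .
\]
By Markov's inequality (ii) fails on a set of measure at most $\theta/(2\alpha)=\eta/2$. So $\mu(W_{k+1})\le\eta$.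

For $k=0$ the function $g$ equals $1_{C_j}\circ f$ off $V$. If $\nu(C_j)<\frac1{10}$, then $\mu\{g=0\}>\frac9{10}-\frac1{200}>\frac34$, so $Q_\rho=0$ on $[\frac14,\frac34]$ and $c_1=0$. If $\nu(C_j)>\frac9{10}$, then $\mu\{g=1\}>\frac34$, so $F_\rho(t)<\frac14$ for $t<1$, hence $Q_\rho=1$ on $[\frac14,\frac34]$ and $c_1=1$.
\end{proof}

Let $c^j=\lim_kc^j_k$ and $c=(c^j)_j$. The limit exists, and
\begin{equation}\label{eq:tail}
|c^j_k-c^j|\le\sum_{i\ge k}\delta_i=\tfrac43\delta_k .
\end{equation}
For $k=1$ the bound is $\frac43\cdot\frac18=\frac16$, so the last sentence of Lemma~\ref{lem:contract} proves part (2) of Proposition~\ref{prop:key}.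

\subsection{Boosting}
A name requires infinitely many estimates to be right at the same point $y$, but the bound $\eta$ in Lemma~\ref{lem:contract} does not decrease with $k$: condition (ii) costs $\eta/2$ afresh at every level. The median repairs this. It does not improve the accuracy, but it needs only condition (i), so each round halves the exceptional set.

\begin{lemma}\label{lem:boost}
The set $W^j_{k,l}=\{y\notin V:|u^j_{k,l}(y)-c^j_k|>\delta_k\}$ has measure at most $2^{-l}\eta$.
\end{lemma}

\begin{proof}
For $l=0$ this is Lemma~\ref{lem:contract}. Let $y\notin V$ and $T1_{W^j_{k,l}}(y)\le\alpha$, and let $v=(U^j_{k,l})^*(f(y))$. By Lemma~\ref{lem:star}, all but at most $3\alpha K<K/2$ words have $wy\notin V\cup W^j_{k,l}$ and $v_w=u^j_{k,l}(wy)$, so that $v_w\in[c^j_k-\delta_k,c^j_k+\delta_k]$. By Lemma~\ref{lem:stat}(c) the median lies in this interval, that is, $y\notin W^j_{k,l+1}$. Thus $W^j_{k,l+1}\subseteq\{T1_{W^j_{k,l}}>\alpha\}$, and Lemma~\ref{lem:half}, which applies because $2^{-l}\eta\le\alpha/2$, gives $\mu(W^j_{k,l+1})\le\frac12\mu(W^j_{k,l})$.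
\end{proof}

\subsection{End of the proof}
It remains to prove (1). Let $G=Y\setminus\bigl(V\cup\bigcup_{j,k}W^j_{k,j+k}\bigr)$. By Lemma~\ref{lem:boost},
\[
\mu(G)\ge1-\tfrac1{200}-\sum_{j,k}2^{-j-k}\eta=1-\tfrac1{200}-4\eta>0 .
\]
For $y\in G$ the function $p(j,k)=U^j_{k,j+k}(f(y))$ is total and computable from $f(y)$, and by \eqref{eq:tail}
\[
|p(j,k)-c^j|\le\delta_k+\tfrac43\delta_k=\tfrac76\,4^{-k}.
\]
This is at most $2^{-k}$ for $k\ge1$, and for $k=0$ the bound $1$ holds because both numbers lie in $[0,1]$. So $p$ is a name of $c$. The set of $y$ such that $f(y)$ computes a name of the fixed point $c$ is Borel, since it is defined by ``there is $e$ such that for all $j,k$ the computation $\Phi_e^{f(y)}(j,k)$ halts with output within $2^{-k}$ of $c^j$.'' It is invariant because $f$ is degree-invariant, and it contains $G$. By ergodicity it is conull. This completes the proof of Proposition~\ref{prop:key}.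

\section{Chains of degrees}\label{sec:theorems}

Part (2) of Proposition~\ref{prop:key} is crude, but it separates maps with disjoint ranges. Combined with Miller's theorem, it shows that in an uncountable family almost all values of most maps compute something new.

\begin{proposition}\label{prop:new}
Let $(f_x)_{x\in X}$ be a family of injective, Borel, degree-invariant maps $Y\to2^{\mathbb N}$ with pairwise disjoint ranges, and let $b\in2^{\mathbb N}$. For all but countably many $x\in X$ there is $D\not\le_Tb$ such that $D\le_Tf_x(y)\oplus b$ for almost every $y$.
\end{proposition}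

\begin{proof}
For each $x$ let $c(x)$ be a point given by Proposition~\ref{prop:key} for $f_x$, and let $\nu_x=(f_x)_*\mu$. No measurability in $x$ is needed. We claim that $x\mapsto c(x)$ is injective. Let $x\ne x'$. The set $R=f_{x'}(Y)$ is Borel by the Lusin--Souslin theorem, $\nu_{x'}(R)=1$, and $\nu_x(R)=0$ because the ranges are disjoint. By regularity of $\nu_x+\nu_{x'}$ there is $j$ with $(\nu_x+\nu_{x'})(C_j\triangle R)<\frac1{10}$. Then $\nu_x(C_j)<\frac1{10}$ and $\nu_{x'}(C_j)>\frac9{10}$, so $c(x)^j\le\frac16<\frac56\le c(x')^j$.

Hence $c(x)$ is $b$-computable for only countably many $x$. For any other $x$, let $D$ be given by Corollary~\ref{cor:miller}. For almost every $y$ there is a name $p\le_Tf_x(y)$ of $c(x)$, and then $D\le_Tp\oplus b\le_Tf_x(y)\oplus b$.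
\end{proof}

To climb a chain we apply this repeatedly, freezing one coordinate at a time and letting the coordinate just frozen play the role of the label. We identify $Y_1^{\,m}$ with $Y_m$ by letting $y(\xi)_i=y_i(\xi)$. The shift on $Y_m$ becomes the diagonal action and $\mu$ becomes the product measure. Each diagonal orbit lies inside one class of $E_\Gamma^{\,m}$.

\begin{proof}[Proof of Theorem~\ref{thm:chain}]
Let $f_0:2^{\mathbb N}\times Y_1^{\,n}\to A$ be a countable-to-one Borel homomorphism from $E_n$ to $\equiv_T\upharpoonright A$. By Lemma~\ref{lem:inj} there is an injective Borel $f$ whose values are Turing equivalent to those of $f_0$. It is still a homomorphism to $\equiv_T$. Whenever we freeze $x$ and $y_1,\dots,y_{k-1}$, the resulting map on $Y_1^{\,n-k+1}=Y_{n-k+1}$ is injective, Borel and degree-invariant, and different frozen values give disjoint ranges.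

We show by induction on $k=1,\dots,n$ that there are $x,y_1,\dots,y_{k-1}$ and $\emptyset<_TB_1<_T\dots<_TB_k$ such that
\begin{equation}\label{eq:ind}
B_k\le_Tf(x,y_1,\dots,y_n)\quad\text{for almost every }(y_k,\dots,y_n).
\end{equation}
For $k=1$ apply Proposition~\ref{prop:new} with $b=\emptyset$ to the uncountable family $f(x,\cdot)$ on $Y_n$, $x\in2^{\mathbb N}$, and let $B_1=D$.

Let $k<n$ and assume \eqref{eq:ind}. The set of tuples in \eqref{eq:ind} is Borel, so by Fubini's theorem the set $X$ of those $y_k\in Y_1$ such that $B_k\le_Tf(x,y_1,\dots,y_n)$ for almost every $(y_{k+1},\dots,y_n)$ is conull. It is uncountable because $\mu$ has no atoms. Apply Proposition~\ref{prop:new} with $b=B_k$ to the family $f(x,y_1,\dots,y_k,\cdot)$ on $Y_{n-k}$ indexed by $y_k\in X$. We obtain $y_k\in X$ and $D\not\le_TB_k$ with $D\le_Tf(x,y_1,\dots,y_n)\oplus B_k$ for almost every $(y_{k+1},\dots,y_n)$. Put $B_{k+1}=D\oplus B_k>_TB_k$. For almost every $(y_{k+1},\dots,y_n)$ the real $f(x,y_1,\dots,y_n)$ computes $B_k$, since $y_k\in X$; hence it computes $D$ and $B_{k+1}$.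

Take $k=n$. Then $B_n\le_Tf(x,y_1,\dots,y_n)$ for almost every $y_n$. Only countably many reals are computable from $B_n$ and $f$ is injective, so $f(x,y_1,\dots,y_n)\le_TB_n$ for only countably many $y_n$. As $\mu$ has no atoms, some $y_n$ has $B_n<_Tf(x,y_1,\dots,y_n)$. The real $z=f_0(x,y_1,\dots,y_n)$ lies in $A$ and has the same degree, so $\emptyset<_TB_1<_T\dots<_TB_n<_Tz$. The last assertion of the theorem follows because each $E_n$ is a countable Borel equivalence relation.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:chain} with $n=1$ and $A=M$. If $E_1\le^w_B{\equiv_T\upharpoonright M}$, then some $z\in M$ has $\emptyset<_TB_1<_Tz$, which contradicts minimality. For $n=1$ the inductive step does not occur, so only the unrelativized Theorem~\ref{thm:miller} is used.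
\end{proof}

The hypothesis that the reduction is countable-to-one has entered three times, each time through injectivity: to read the table from the oracle, to separate the points $c(x)$, and to find $y_n$ with a value strictly above $B_n$.

\begin{remark}\label{rem:tree}
A countable Borel equivalence relation is \emph{treeable} if its classes are the connected components of a Borel graph without cycles. Not even every treeable relation is weakly Borel reducible to $\equiv_T\upharpoonright M$. Let $Y\subseteq Y_1$ be the free part of the shift, the invariant Borel set of points fixed by no $\gamma\ne1$. It is conull: if $\gamma y=y$, then $y$ is constant on the infinite set $\{\gamma^i:i\in\mathbb Z\}$, an event of measure zero. The restriction of $E_1$ to $2^{\mathbb N}\times Y$ is treeable: join $(x,y)$ to $(x,sy)$ for $s\in S$; by freeness each component is a copy of the Cayley graph of $\Gamma$, which is a tree. Propositions~\ref{prop:key} and~\ref{prop:new} were proved for such $Y$, so the proof of Theorem~\ref{thm:chain} for $n=1$ applies with $Y$ in place of $Y_1$ and shows that this restriction does not weakly reduce to $\equiv_T\upharpoonright M$.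
\end{remark}

\begin{thebibliography}{9}

\bibitem{CB}
\emph{Continuous vs.\ Borel reductions},
\texttt{https://ow3.math.rutgers.edu/\textasciitilde{}sthomas/Css-revised.pdf}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Kesten}
Kesten, \emph{Symmetric random walks on groups}, Trans.\ AMS 92 (1959).

\bibitem{Miller}
Miller, \emph{Degrees of unsolvability of continuous functions}, J.\ Symb.\ Logic 69 (2004), 555--584.

\end{thebibliography}
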